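# Discrete subsets of the square and separability of Lindelöf $\Sigma$-spaces

## 1. A first guess: dominated discrete sets force a countable dense set

A discrete subset of a space can be large, but it may still sit inside the closure of a countable set. Suppose that this happens to every discrete subset, not only of $X$ but of $X\times X$. Must $X$ itself have a countable dense subset? We ask this for a class of spaces assembled from compact spaces and separable metrizable ones. The problem comes from "Star countable spaces and $\omega$-domination of discrete subspaces" (https://repositorio.usp.br/bitstreams/aad31387-5fb5-4a42-b3cd-fccdc0b2acf8).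

The natural first guess has two parts: *yes, $X$ must be separable, and the square is only decoration, since discrete subsets of $X$ should already be enough.* We fix the vocabulary and test it.

A subset $D$ of a space $Z$ is **discrete** if it is discrete as a subspace: every $d\in D$ has an open neighborhood $W$ in $Z$ with $W\cap D=\{d\}$. It need not be closed in $Z$.

**Definition.** A set $D\subset Z$ is *$\omega$-dominated* in $Z$ if there is a countable $A\subset Z$ with $D\subset\overline A$.

For example, $\{(x,-x):x\in\mathbb R\}$ is an uncountable discrete subset of the square of the Sorgenfrey line (base: the intervals $[a,b)$), since $[x,x+1)\times[-x,-x+1)$ meets it only in $(x,-x)$. It is $\omega$-dominated there, because $\mathbb Q\times\mathbb Q$ is dense. In general, if $X$ is separable with countable dense set $A$, then $A\times A$ is dense in $X\times X$ and every subset of $X\times X$ is $\omega$-dominated. So our question asks for a converse.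

The hypothesis on the square contains the hypothesis on $X$. Write $\pi_2(p,q)=q$. If $D\subset X$ is discrete, then $\{(d,d):d\in D\}$ is discrete in $X\times X$; if it lies in $\overline A$ with $A$ countable, then $D\subset\overline{\pi_2(A)}$ by continuity of $\pi_2$.

**Metrizable spaces.** Let $(X,d)$ be a metric space whose discrete subsets are $\omega$-dominated. For each $n\ge1$ use Zorn's lemma to choose a maximal set $D_n\subset X$ whose distinct points are at distance at least $1/n$. It is discrete, and by maximality every point of $X$ is at distance less than $1/n$ from some point of $D_n$. So $\bigcup_nD_n$ is dense. If $A_n$ is countable and $D_n\subset\overline{A_n}$, then $\bigcup_nA_n$ is countable and dense. The guess holds. Note the pattern: *countably many discrete sets with dense union*.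

**One-point compactification of an uncountable discrete set $I$.** This space is not separable, since each isolated point belongs to every dense set. The guess predicts an undominated discrete set, and $I$ is one: if $I\subset\overline A$, then every isolated point $i\in I$ lies in $A$, so $A$ is uncountable.

**The cubes $\{0,1\}^\kappa$.** If $\kappa\le 2^{\omega}$, the cube is separable by the Hewitt–Marczewski–Pondiczery theorem. Let $\kappa>2^\omega$, and let $e_\alpha$ be the point with $e_\alpha(\alpha)=1$ and all other coordinates $0$. The set $\{e_\alpha:\alpha<\kappa\}$ is discrete, since $\{x:x(\alpha)=1\}$ isolates $e_\alpha$ in it. Let $A$ be any countable set. The map $\alpha\mapsto(a(\alpha))_{a\in A}$ goes from $\kappa$ into a set of size at most $2^\omega$, so there are $\alpha\ne\beta$ with $a(\alpha)=a(\beta)$ for all $a\in A$. The neighborhood $\{x:x(\alpha)=1,\ x(\beta)=0\}$ of $e_\alpha$ then misses $A$. So this discrete set is not $\omega$-dominated. In particular the cube is not separable, and the guess survives again.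

In all three cases discrete subsets of $X$ were enough. We shall see that the first half of the guess is right, while the second half can fail.

## 2. Lindelöf $\Sigma$-spaces and the two theorems

**Definition.** A space $X$ is a *Lindelöf $\Sigma$-space* if there are a countable family $\mathcal F$ of closed subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that for every $K\in\mathcal C$ and every open $U\supseteq K$ there is $F\in\mathcal F$ with $K\subset F\subset U$.

Equivalently, $X$ is a continuous image of a space that admits a perfect map onto a separable metrizable space; we use only the definition above. Here are some examples.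

* A compact space: $\mathcal F=\mathcal C=\{X\}$.
* A separable metrizable space: let $\mathcal C$ be all singletons and $\mathcal F$ the closures of the members of a countable base. If $x\in U$, regularity gives a basic $B$ with $x\in B\subset\overline B\subset U$.
* A $\sigma$-compact Hausdorff space $X=\bigcup_nK_n$: take $\mathcal F=\mathcal C=\{K_n:n<\omega\}$.
* A product $K\times M$ with $K$ compact and $M$ separable metrizable: take $\mathcal C=\{K\times\{y\}:y\in M\}$ and $\mathcal F=\{K\times\overline B\}$, with $B$ in a countable base of $M$. The tube lemma and regularity of $M$ give $K\times\{y\}\subset K\times\overline B\subset U$.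

An uncountable discrete space is not of this kind. Its compact sets are finite, and taking $U=K$ in the definition shows $K\in\mathcal F$ for each $K\in\mathcal C$. Then countably many finite sets would cover the space.

Regular spaces are assumed $T_1$, hence Hausdorff, until Section 9, where the $T_1$ assumption is removed. The answer to the question is yes.

**Theorem B.** If $X$ is a regular (or just Hausdorff) Lindelöf $\Sigma$-space and all discrete subsets of $X\times X$ are $\omega$-dominated in $X\times X$, then $X$ is separable.

It rests on a theorem with no hypothesis on discrete sets.

**Theorem A.** Let $X$ be a Hausdorff space, $\lambda$ an infinite cardinal, and $\mathcal F$ a family of subsets of $X$ with $|\mathcal F|\le\lambda$. For every $x\in X$ let $K_x\ni x$ be a compact set such that for every open $U\supset K_x$ there is $F\in\mathcal F$ with $K_x\subset F\subset U$. Put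
$$\Gamma=\{(p,q)\in X\times X:\ p\in K_q\}.$$
Then there are discrete sets $D_\xi\subset\Gamma$ $(\xi<\lambda)$ such that $\bigcup_{\xi<\lambda}\pi_2(D_\xi)$ is dense in $X$.

For $\lambda=\omega$ this says: in every Hausdorff Lindelöf $\Sigma$-space $X$ there are countably many discrete sets $D_n\subset X\times X$ whose second projections have dense union in $X$. This is the metrizable pattern, moved to the square.

**Proof of Theorem B from Theorem A.** For each $x\in X$ choose $K_x\in\mathcal C$ with $x\in K_x$ and apply Theorem A with $\lambda=\omega$. We get discrete $D_n\subset X\times X$ $(n<\omega)$ with $\bigcup_n\pi_2(D_n)$ dense. Choose countable $A_n\subset X\times X$ with $D_n\subset\overline{A_n}$. By continuity $\pi_2(D_n)\subset\overline{\pi_2(A_n)}$. Hence the countable set $\bigcup_n\pi_2(A_n)$ is dense in $X$. $\blacksquare$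

## 3. A recursion inside $X$, and the Suslin continuum that stops it

We first try to stay in $X$. Let $X$ be compact Hausdorff, and let $\{P_\alpha:\alpha<\rho\}$ be a $\pi$-base: nonempty open sets such that every nonempty open set contains some $P_\alpha$. Run through the $P_\alpha$. At stage $\alpha$ let $T_\alpha$ be the closure of the points $q_\beta$ already chosen. If $P_\alpha$ meets $T_\alpha$, do nothing. If $P_\alpha\cap T_\alpha=\emptyset$, choose a new point $q_\alpha\in P_\alpha$ and an open neighborhood $V_\alpha$ of it. The chosen points will be dense: an open set containing $P_\alpha$ either contains $q_\alpha$ or meets $T_\alpha$, and so contains an earlier $q_\beta$.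

For discreteness, use the neighborhood $V_\alpha\setminus T_\alpha$ of $q_\alpha$. It omits all *earlier* points. To omit all *later* points we need
$$q_\alpha\notin\bigcup_{\beta<\alpha}V_\beta .$$
Here the recursion can get stuck: perhaps $P_\alpha\cap T_\alpha=\emptyset$ while $P_\alpha\subset\bigcup_{\beta<\alpha}V_\beta$. Being covered by few open sets says nothing about $P_\alpha$; the single set $V_0=X$ covers everything. There is no contradiction to extract, and the next proposition shows that, consistently, no cleverer choice helps.

Recall that a space is ccc if every family of pairwise disjoint nonempty open sets is countable, and that a Suslin line is a linearly ordered space that is ccc and not separable.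

**Proposition E (consistently, the square is needed).** If there is a Suslin line, there is a compact Hausdorff nonseparable space all of whose discrete subsets are countable (so $\omega$-dominated).

*Proof.* It is standard that a Suslin line yields a compact linearly ordered ccc nonseparable space $L$: complete it and add endpoints. Let $D\subset L$ be discrete. The isolated points of $L$ lying in $D$ are countably many, by ccc. Every other point of $D$ is a limit from the right or from the left.

Let $D_r$ be the set of $d\in D$ that are limits from the right: $d$ is not the last point, and $(d,b)\ne\emptyset$ for every $b>d$. Since $D$ is discrete, for each $d\in D_r$ there is $b_d>d$ with $[d,b_d)\cap D=\{d\}$. The sets $(d,b_d)$, $d\in D_r$, are nonempty and open. If $d<d'$ are in $D_r$, then $d'\notin[d,b_d)$, so $b_d\le d'$, and $(d,b_d)$ and $(d',b_{d'})$ are disjoint. By ccc, $D_r$ is countable. The points of $D$ that are limits from the left are treated symmetrically. So $D$ is countable. $\square$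

On this $L$ the recursion above must get stuck, whatever choices are made. If it never did, the chosen points would form a discrete dense set, and such a set is countable, while $L$ is not separable. Since $L$ is compact, it is a Lindelöf $\Sigma$-space. So if there is a Suslin line, the second half of the guess is false.

## 4. Pairs instead of points: the cube $\{0,1\}^\kappa$

The square offers a second coordinate. To see what it buys, take $X=\{0,1\}^\kappa$ with $\kappa$ infinite. Enumerate the nonempty basic clopen sets (those given by finitely many coordinates) as $\{B_\alpha:\alpha<\kappa\}$, and choose *any* $q_\alpha\in B_\alpha$. Let $p_\alpha$ be $q_\alpha$ with the $\alpha$-th coordinate flipped. Put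
$$U_\alpha=\{x:x(\alpha)\neq q_\alpha(\alpha)\},\qquad V_\alpha=\{x:x(\alpha)=q_\alpha(\alpha)\},\qquad D=\{(p_\alpha,q_\alpha):\alpha<\kappa\}.$$
Then $(p_\alpha,q_\alpha)\in U_\alpha\times V_\alpha$. If $(p_\beta,q_\beta)\in U_\alpha\times V_\alpha$, then $p_\beta$ and $q_\beta$ differ at $\alpha$, so $\beta=\alpha$. Hence $D$ is discrete. Its second projection is dense, for it meets every $B_\alpha$. The points $q_\alpha$ were unrestricted; the partners $p_\alpha$ produced discreteness.

Now return to a general space and repeat the recursion of Section 3 with pairs. Choose $q_\alpha\in P_\alpha$ and $p_\alpha\neq q_\alpha$, separate them by disjoint open $U_\alpha\ni p_\alpha$, $V_\alpha\ni q_\alpha$, and require only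
$$(p_\alpha,q_\alpha)\notin U_\beta\times V_\beta\quad\text{for all earlier }\beta .$$
What does it mean to be stuck now? For *every* $q\in P_\alpha$ and *every* allowed partner $p\ne q$, some earlier pair $(U_\beta,V_\beta)$ has $p\in U_\beta$ and $q\in V_\beta$. So the few earlier pairs separate the points of $P_\alpha$ from all their partners. In a compact setting, separation of points by few open sets makes the space small, and this contradicts an assumption that $P_\alpha$ is large. The allowed partners of $q$ will be the points of $K_q\setminus\{q\}$, since only there do we have compactness.

To make this a proof we need a measure of size (Section 5), the step from separation to smallness (Section 6), the recursion on pieces whose size does not drop (Section 7), and a way to glue such pieces (Section 8).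

## 5. $\mathcal E$-$\pi$-networks and the size $\rho(E)$

From here through Section 8, $X,\lambda,\mathcal F,K_x,\Gamma$ are as in Theorem A.

**Two normalizations.** The purpose is to be able to intersect members of $\mathcal F$. Adding all finite intersections to $\mathcal F$ keeps $|\mathcal F|\le\lambda$, because $\lambda$ is infinite, and preserves the hypothesis. So we assume that $\mathcal F$ is closed under finite intersections. Also $\bigcup\mathcal F=X$: applying the hypothesis to $U=X$ gives, for each $x$, some $F\in\mathcal F$ with $x\in K_x\subset F$.

**Definition.** $\mathcal E$ is the collection of all *nonempty* sets of the form $U\cap F$ with $U$ open in $X$ and $F\in\mathcal F$.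

Two facts will be used constantly.

* A nonempty relatively open subset of a member of $\mathcal E$ is in $\mathcal E$. Indeed $O\cap(U\cap F)=(O\cap U)\cap F$.
* If $E,E'\in\mathcal E$ and $E\cap E'\ne\emptyset$, then $E\cap E'\in\mathcal E$. Indeed $(U\cap F)\cap(U'\cap F')=(U\cap U')\cap(F\cap F')$ and $F\cap F'\in\mathcal F$.

**Definition.** Let $E\in\mathcal E$. A family $\mathcal P\subset\mathcal E$ is an *$\mathcal E$-$\pi$-network* of $E$ if every member of $\mathcal P$ is a subset of $E$ and every nonempty relatively open subset of $E$ contains a member of $\mathcal P$. Let $\rho(E)$ be the least cardinality of an $\mathcal E$-$\pi$-network of $E$.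

The number $\rho(E)$ exists, because all nonempty relatively open subsets of $E$ form an $\mathcal E$-$\pi$-network by the first fact. Members of $\mathcal P$ are nonempty, but they need not be open in $E$.

*Example.* Let $X$ be compact with $\mathcal F=\{X\}$. Then $\mathcal E$ consists of the nonempty open sets, and $\rho(E)$ is the least size of a $\pi$-base of $E$. Let $X=\{0,1\}^\kappa$ with $\kappa$ uncountable. Then $\rho(E)=\kappa$ for every nonempty open $E$. The basic clopen sets contained in $E$ show $\rho(E)\le\kappa$. Conversely, let $\mathcal P$ be a family of fewer than $\kappa$ nonempty open subsets of $E$. Shrink each to a nonempty basic clopen set, and fix a nonempty basic clopen $B\subset E$. Fewer than $\kappa$ coordinates are used in total, so some $\beta<\kappa$ is unused. Each shrunken set contains a point with $\beta$-th coordinate $1$, so no member of $\mathcal P$ lies in the nonempty open set $\{x\in B:x(\beta)=0\}$.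

## 6. Few separating pairs give a small $\mathcal E$-$\pi$-network

**Definition.** For a family $\mathcal G$ of pairs $(U,V)$ of disjoint open subsets of $X$ let
$$S_{\mathcal G}=\{q\in X:\ \forall p\in K_q\setminus\{q\}\ \ \exists (U,V)\in\mathcal G\ \text{ with }\ (p,q)\in U\times V\}.$$

So $S_{\mathcal G}$ is the set of points at which we are stuck if $\mathcal G$ is the family of earlier pairs.

*Examples.* For $\mathcal G=\emptyset$ we get $S_\emptyset=\{q:K_q=\{q\}\}$; for a separable metrizable $X$ with $K_x=\{x\}$ this is all of $X$. For $X=[0,1]$ with $K_q=X$ and $\mathcal G$ all pairs of disjoint relatively open intervals with rational endpoints, $S_{\mathcal G}=[0,1]$. For the same $X$ and $\mathcal G=\{([0,\tfrac12),(\tfrac12,1])\}$ we get $S_{\mathcal G}=\emptyset$: a point $q\le\frac12$ lies in no second set $V$, and a point $q>\frac12$ is not separated from $p=\frac12$.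

**Lemma 1.** Let $\theta\ge\lambda$ be a cardinal and $|\mathcal G|\le\theta$. If $E\in\mathcal E$ and $E\subset S_{\mathcal G}$, then $\rho(E)\le\theta$.

*Proof.* **Step 1: a small family of candidates.** We need at most $\theta$ members of $\mathcal E$. Let $\mathcal N$ be the family of all nonempty sets $F\cap V_1\cap\dots\cap V_k$ with $F\in\mathcal F$, $k\ge0$ and $(U_i,V_i)\in\mathcal G$ for suitable $U_i$. Then $\mathcal N\subset\mathcal E$, since the $V_i$ are open. Also $|\mathcal N|\le\theta$, since there are at most $\lambda\le\theta$ choices of $F$ and at most $\theta$ finite sequences from $\mathcal G$ ($\theta$ is infinite).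

**Step 2: $\mathcal N$ is a network at the points of $S_{\mathcal G}$.** This is where compactness works. We claim: *if $q\in S_{\mathcal G}$ and $O$ is an open neighborhood of $q$, then $q\in N\subset O$ for some $N\in\mathcal N$.*

The set $K_q\setminus O$ is closed in the compact set $K_q$, so it is compact. Each $p\in K_q\setminus O$ differs from $q$, because $q\in O$. As $q\in S_{\mathcal G}$, there is $(U,V)\in\mathcal G$ with $p\in U$ and $q\in V$. By compactness there are finitely many such pairs $(U_1,V_1),\dots,(U_k,V_k)\in\mathcal G$ with
$$q\in V:=V_1\cap\dots\cap V_k,\qquad K_q\setminus O\subset U:=U_1\cup\dots\cup U_k .$$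
If $K_q\subset O$, we take $k=0$, $V=X$, $U=\emptyset$. We have $U\cap V=\emptyset$, because $U_i\cap V\subset U_i\cap V_i=\emptyset$ for each $i$.

Since $K_q\subset O\cup U$ and $O\cup U$ is open, there is $F\in\mathcal F$ with $K_q\subset F\subset O\cup U$. Then
$$q\in F\cap V\subset(O\cup U)\cap V= O\cap V\subset O .$$
So $N=F\cap V$ is nonempty, belongs to $\mathcal N$, and is as claimed.

**Step 3: restrict to $E$.** An $\mathcal E$-$\pi$-network must consist of subsets of $E$, so put $\mathcal P=\{N\cap E:N\in\mathcal N,\ N\cap E\neq\emptyset\}$. By the second fact of Section 5, $\mathcal P\subset\mathcal E$. Let $O$ be open with $O\cap E\ne\emptyset$, and pick $q\in O\cap E\subset S_{\mathcal G}$. By Step 2 there is $N\in\mathcal N$ with $q\in N\subset O$. Then $q\in N\cap E$, so $N\cap E\in\mathcal P$, and $N\cap E\subset O\cap E$. Thus $\mathcal P$ is an $\mathcal E$-$\pi$-network of $E$ of size at most $\theta$. $\square$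

## 7. The recursion on a set where $\rho$ does not drop

We record what we want from a piece of $X$.

**Definition.** A set $Y\subset X$ is *good* if there are discrete sets $D_\xi\subset\Gamma\cap(X\times Y)$ $(\xi<\lambda)$ with $Y\subset\overline{\bigcup_{\xi<\lambda}\pi_2(D_\xi)}$.

For example, a set $Y$ with a dense subset $\{d_\xi:\xi<\lambda\}$ is good: take $D_\xi=\{(d_\xi,d_\xi)\}$, which lies in $\Gamma$ since $d_\xi\in K_{d_\xi}$. The empty set is good, with all $D_\xi$ empty. Theorem A says that $X$ is good.

In the recursion, being stuck on $P_\alpha$ will give by Lemma 1 that $\rho(P_\alpha)$ is small. This is a contradiction only if $\rho(P_\alpha)$ is known to be large, and that can fail. Take $X=\{0,1\}^{\omega_1}\oplus[0,1]$ with $\mathcal F=\{X\}$. Then $\rho(X)=\omega_1$, but nonempty open subsets of $[0,1]$ have $\rho=\omega$, so if $P_\alpha\subset[0,1]$ and $\omega\le\alpha<\omega_1$, then Lemma 1 with $\theta=|\alpha|+\omega=\omega$ contradicts nothing. Hence we assume that $\rho$ does not drop when we pass to smaller members of $\mathcal E$.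

**Lemma 2.** Let $E\in\mathcal E$ be such that $\rho(E)\le\rho(E')$ for every $E'\in\mathcal E$ with $E'\subset E$. Then $E$ is good.

*Proof.* Let $\rho=\rho(E)$ and let $\mathcal P$ be an $\mathcal E$-$\pi$-network of $E$ of size $\rho$. It is nonempty, since $E\ne\emptyset$ is open in itself.

**Case $\rho\le\lambda$.** Choose a point in each member of $\mathcal P$. These points form a set $\{d_\xi:\xi<\lambda\}\subset E$ (repetitions allowed), and it is dense in $E$, because each nonempty relatively open subset of $E$ contains a member of $\mathcal P$. So $E$ is good by the example above.

**Case $\rho>\lambda$.** Write $\mathcal P=\{P_\alpha:\alpha<\rho\}$.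

**Step 1: the construction.** We want pairs whose second coordinates are dense in $E$, each pair avoiding the earlier boxes. By recursion on $\alpha<\rho$ we decide whether $\alpha$ belongs to a set $A\subset\rho$, and for $\alpha\in A$ we choose $p_\alpha,q_\alpha\in X$ and disjoint open sets $U_\alpha\ni p_\alpha$, $V_\alpha\ni q_\alpha$. At stage $\alpha$ let
$$T_\alpha=\overline{\{q_\beta:\beta\in A\cap\alpha\}},\qquad \mathcal G_\alpha=\{(U_\beta,V_\beta):\beta\in A\cap\alpha\}.$$

If $P_\alpha\cap T_\alpha\neq\emptyset$, declare $\alpha\notin A$.

If $P_\alpha\cap T_\alpha=\emptyset$, declare $\alpha\in A$. We check that we are not stuck, that is,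
$$P_\alpha\not\subset S_{\mathcal G_\alpha}.\tag{1}$$
Suppose $P_\alpha\subset S_{\mathcal G_\alpha}$. Put $\theta=|\alpha|+\lambda$. Then $\theta\ge\lambda$ and $|\mathcal G_\alpha|\le|\alpha|\le\theta$, and $P_\alpha\in\mathcal E$, so Lemma 1 gives $\rho(P_\alpha)\le\theta$. As $\rho$ is a cardinal with $\rho>\lambda\geq\omega$ and $\alpha<\rho$, we have $\theta<\rho$. So $\rho(P_\alpha)<\rho(E)$ with $P_\alpha\in\mathcal E$ and $P_\alpha\subset E$, contrary to the hypothesis on $E$. This proves (1).

Pick $q_\alpha\in P_\alpha\setminus S_{\mathcal G_\alpha}$. By the definition of $S_{\mathcal G_\alpha}$ there is $p_\alpha\in K_{q_\alpha}\setminus\{q_\alpha\}$ with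
$$(p_\alpha,q_\alpha)\notin U_\beta\times V_\beta\quad\text{for all }\beta\in A\cap\alpha.\tag{2}$$
As $X$ is Hausdorff and $p_\alpha\ne q_\alpha$, choose disjoint open $U_\alpha\ni p_\alpha$ and $V_\alpha\ni q_\alpha$. This completes stage $\alpha$.

Let $D=\{(p_\alpha,q_\alpha):\alpha\in A\}$. Since $p_\alpha\in K_{q_\alpha}$ and $q_\alpha\in P_\alpha\subset E$, we have $D\subset\Gamma\cap(X\times E)$.

**Step 2: $D$ is discrete.** We need a neighborhood of each pair that omits both earlier and later pairs. For $\alpha\in A$ put
$$W_\alpha=U_\alpha\times(V_\alpha\setminus T_\alpha).$$
It is open, because $T_\alpha$ is closed. It contains $(p_\alpha,q_\alpha)$, because $q_\alpha\in P_\alpha$ and $P_\alpha\cap T_\alpha=\emptyset$. Let $\beta\in A$. If $\beta<\alpha$, then $q_\beta\in T_\alpha$, so $(p_\beta,q_\beta)\notin W_\alpha$. If $\beta>\alpha$, then (2) at stage $\beta$ gives $(p_\beta,q_\beta)\notin U_\alpha\times V_\alpha\supset W_\alpha$. So $W_\alpha\cap D=\{(p_\alpha,q_\alpha)\}$.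

**Step 3: $\pi_2(D)$ is dense in $E$.** This is the reason for running through all of $\mathcal P$. Let $O$ be open with $O\cap E\ne\emptyset$, and take $\alpha$ with $P_\alpha\subset O\cap E$. If $\alpha\in A$, then $q_\alpha\in P_\alpha\subset O$. If $\alpha\notin A$, then $O\cap T_\alpha\supset P_\alpha\cap T_\alpha\neq\emptyset$. Since $T_\alpha$ is the closure of $\{q_\beta:\beta\in A\cap\alpha\}$, the open set $O$ contains some $q_\beta$ with $\beta\in A\cap\alpha$.

So $E$ is good, with $D_\xi=D$ for all $\xi<\lambda$. $\square$

## 8. Gluing good sets: proof of Theorem A

Sets to which Lemma 2 applies are found everywhere, since cardinals are well ordered. There may be far more than $\lambda$ of them, so we need to merge many good sets without using more than $\lambda$ discrete sets.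

**Gluing rules.**

* (G1) A union of at most $\lambda$ good sets is good.
* (G2) If $Y'\subset Y\subset\overline{Y'}$ and $Y'$ is good, then $Y$ is good.
* (G3) If $Y=\bigcup_{i\in I}Y_i$, where the $Y_i$ are pairwise disjoint, relatively open in $Y$, and good, then $Y$ is good. Here $I$ may have any size.

*Proof.* (G1) Collect all the discrete sets that witness goodness. There are at most $\lambda\cdot\lambda=\lambda$ of them; list them as $D_\xi$, $\xi<\lambda$, with empty sets added if needed. The closure of the union of their projections contains each of the given sets.

(G2) If the $D_\xi$ witness that $Y'$ is good, then $D_\xi\subset\Gamma\cap(X\times Y')\subset\Gamma\cap(X\times Y)$, and $Y\subset\overline{Y'}\subset\overline{\bigcup_\xi\pi_2(D_\xi)}$.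

(G3) Let $D_{i,\xi}$ $(\xi<\lambda)$ witness that $Y_i$ is good, and put $D_\xi=\bigcup_{i\in I}D_{i,\xi}\subset\Gamma\cap(X\times Y)$. Let $O_i$ be open in $X$ with $O_i\cap Y=Y_i$. A point of $D_{j,\xi}$ has second coordinate in $Y_j$, and $Y_j\cap O_i=Y_j\cap Y_i$ is empty for $j\ne i$. Hence $D_\xi\cap(X\times O_i)=D_{i,\xi}$. So $D_\xi$ is covered by relatively open discrete subspaces, and therefore it is discrete. Finally, each $Y_i$ lies in $\overline{\bigcup_\xi\pi_2(D_{i,\xi})}\subset\overline{\bigcup_\xi\pi_2(D_\xi)}$. $\square$

Rule (G3) requires relatively open pieces, while members of $\mathcal E$ are usually not open in $X$. A member $U\cap F$ is, however, relatively open in $F$, and there are only $\lambda$ sets $F$. So we use (G3) inside each $F$ and then (G1) over all $F$.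

**Proof of Theorem A.**

**Step 1: a large good set.** For each $F\in\mathcal F$ let $\mathcal V_F$ be a maximal pairwise disjoint family of nonempty good relatively open subsets of $F$; it exists by Zorn's lemma (possibly $\mathcal V_F=\emptyset$). Put $Y_F=\bigcup\mathcal V_F$. The members of $\mathcal V_F$ are relatively open in $F$, hence in $Y_F$, so $Y_F$ is good by (G3). By (G1), $Y=\bigcup_{F\in\mathcal F}Y_F$ is good.

**Step 2: $Y$ is dense in $X$.** Here maximality meets Lemma 2. Suppose $W=X\setminus\overline Y$ is nonempty. It is open. Since $\bigcup\mathcal F=X$, some $W\cap F$ with $F\in\mathcal F$ is nonempty, so there are members $E$ of $\mathcal E$ with $E\subset W$. Among all of these choose one with $\rho(E)$ least. If $E'\in\mathcal E$ and $E'\subset E$, then $E'\subset W$, so $\rho(E)\le\rho(E')$. By Lemma 2, $E$ is good.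

Write $E=U\cap F$ with $U$ open and $F\in\mathcal F$. Then $E$ is a nonempty good relatively open subset of $F$. It is disjoint from $Y_F\subset Y$, because $E\subset W$. So $\mathcal V_F\cup\{E\}$ is a strictly larger pairwise disjoint family of the same kind, contradicting the maximality of $\mathcal V_F$.

**Step 3: pass to $X$.** We have $Y\subset X=\overline Y$ and $Y$ is good, so $X$ is good by (G2). This is the assertion of Theorem A. $\blacksquare$

With Section 2 this also completes the proof of Theorem B.

## 9. Regularity without $T_1$, and the relative and higher-cardinal forms

**Remark 1 (regularity without $T_1$).** Some authors do not include $T_1$ in regularity. The answer is still yes. Let $\tau:X\to X_0$ be the Kolmogorov ($T_0$) quotient of a space $X$ that satisfies the hypotheses of the question, with "regular" taken without $T_1$. Then $X_0$ is regular and $T_0$, hence Hausdorff. All open and all closed subsets of $X$ are $\tau$-saturated (they are full preimages of their images), so $\tau$ maps open sets to open sets and closed sets to closed sets.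

*$X_0$ is Lindelöf $\Sigma$.* Use the closed sets $\tau(F)$, $F\in\mathcal F$, and the compact sets $\tau(K)$, $K\in\mathcal C$. If $\tau(K)\subset U$ with $U$ open, then $K\subset\tau^{-1}(U)$, so there is $F\in\mathcal F$ with $K\subset F\subset\tau^{-1}(U)$, and $\tau(K)\subset\tau(F)\subset U$.

*Discrete subsets of $X_0\times X_0$ are $\omega$-dominated.* Let $D\subset X_0\times X_0$ be discrete, and let $D'\subset X\times X$ contain exactly one preimage of each point of $D$ under $\tau\times\tau$. If $W$ is open with $W\cap D=\{z\}$, then the open set $(\tau\times\tau)^{-1}(W)$ meets $D'$ only in the chosen preimage of $z$. So $D'$ is discrete, and $D'\subset\overline{A}$ for some countable $A\subset X\times X$. By continuity $D\subset\overline{(\tau\times\tau)(A)}$.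

By Theorem B, $X_0$ has a countable dense set. Choose one preimage of each of its points. Every nonempty open subset of $X$ is $\tau^{-1}(O)$ with $O$ open and nonempty, so it contains one of these preimages. Hence $X$ is separable.

For the next statement, $d(X)$ is the least size of a dense subset of $X$, and $s(Z)$ is the supremum of the sizes of discrete subsets of $Z$.

**Corollary C.**

1. Let $X,\lambda,\mathcal F,K_x,\Gamma$ be as in Theorem A. The following are equivalent:
   (a) $d(X)\le\lambda$;
   (b) every subset of $X\times X$ is contained in the closure of a subset of $X\times X$ of size $\le\lambda$;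
   (c) every discrete $D\subset\Gamma$ has its projection $\pi_2(D)$ contained in the closure of a subset of $X$ of size $\le\lambda$.

   In particular, a Hausdorff Lindelöf $\Sigma$-space is separable if and only if all discrete subsets of $X\times X$ are $\omega$-dominated. It suffices to consider discrete subsets of $\bigcup_{K\in\mathcal C}K\times K$ and to dominate their second projections in $X$. Also, $s(X\times X)\le\lambda$ implies $d(X)\le\lambda$.
2. If $Y$ is a Lindelöf $\Sigma$ subspace of a Hausdorff space $Z$ and all discrete subsets of $Y\times Y$ are $\omega$-dominated in $Z\times Z$, then $Y$ is $\omega$-dominated in $Z$.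

*Proof.* (1) (a)⇒(b): if $A$ is dense in $X$ with $|A|\le\lambda$, then $A\times A$ is dense in $X\times X$ and has size $\le\lambda$. (b)⇒(c): if $D\subset\overline B$ with $B\subset X\times X$ and $|B|\le\lambda$, then $\pi_2(D)\subset\overline{\pi_2(B)}$. (c)⇒(a): take $D_\xi$ from Theorem A and sets $A_\xi\subset X$ with $|A_\xi|\le\lambda$ and $\pi_2(D_\xi)\subset\overline{A_\xi}$. Then $\bigcup_{\xi<\lambda}A_\xi$ is dense and has size at most $\lambda\cdot\lambda=\lambda$.

For the particular case take $\lambda=\omega$ and $K_x\in\mathcal C$ with $x\in K_x$. Separability gives (b), hence domination of all discrete sets; conversely, domination of the discrete sets gives (c) by projecting. If $p\in K_q$, then $(p,q)\in K_q\times K_q$, so $\Gamma\subset\bigcup_{K\in\mathcal C}K\times K$, and (c) needs only the discrete sets named. If $s(X\times X)\le\lambda$, then every discrete $D\subset\Gamma$ has size at most $\lambda$, and $\pi_2(D)\subset\overline{\pi_2(D)}$ gives (c), hence (a).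

(2) The space $Y$ is Hausdorff, so Theorem A with $\lambda=\omega$ gives discrete $D_n\subset Y\times Y$ with $\bigcup_n\pi_2(D_n)$ dense in $Y$. Choose countable $A_n\subset Z\times Z$ with $D_n\subset\overline{A_n}$. Then $\pi_2(D_n)\subset\overline{\pi_2(A_n)}$, closures in $Z$, and $Y\subset\overline{\bigcup_n\pi_2(A_n)}$. $\blacksquare$

## 10. A compact $T_1$ space where the conclusion fails

The Hausdorff axiom entered at one point only: the choice of disjoint $U_\alpha$ and $V_\alpha$ in Lemma 2. It cannot be replaced by $T_1$.

**Proposition D ("Hausdorff" cannot be weakened to "$T_1$").** There is a compact $T_1$ nonseparable space $X$ such that all discrete subsets of $X\times X$ are countable.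

*Proof.* **Step 1: the space.** Let $L=\omega_1$ with the cocountable topology (the nonempty open sets are the sets with countable complement), and let $X=L\cup\{\infty\}$. The open sets of $X$ are the open sets of $L$ and the sets $\{\infty\}\cup(L\setminus H)$ with $H$ finite. This is a topology. A union that includes a set of the second kind is again $\{\infty\}\cup(L\setminus H')$ with $H'$ finite; two sets of the second kind intersect in $\{\infty\}\cup(L\setminus(H\cup H'))$; and if $V$ is open in $L$, then $V\cap(\{\infty\}\cup(L\setminus H))=V\setminus H$ is open in $L$. By definition $L$ is open in $X$.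

**Step 2: $X$ is $T_1$, compact and not separable.** For $x\in L$ the complement $\{\infty\}\cup(L\setminus\{x\})$ of $\{x\}$ is open, and the complement $L$ of $\{\infty\}$ is open. So $X$ is $T_1$. In an open cover, a member that contains $\infty$ omits only finitely many points, so $X$ is compact. If $A\subset X$ is countable, then $L\setminus A$ is a nonempty open set missing $A$, so $X$ is not separable.

**Step 3: discrete subsets of $L$ are countable.** If $D\subset L$ is uncountable, every nonempty open set of $L$ has countable complement, so it meets $D$ in an uncountable set. Thus no point of $D$ is isolated in $D$.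

**Step 4: discrete subsets of $L\times L$ are countable.** Let $D\subset L\times L$ be discrete and nonempty, and fix $(x_0,y_0)\in D$. Some basic neighborhood $(L\setminus A)\times(L\setminus B)$ of $(x_0,y_0)$, with $A\not\ni x_0$ and $B\not\ni y_0$ countable, meets $D$ only in $(x_0,y_0)$. So
$$D\setminus\{(x_0,y_0)\}\subset(A\times L)\cup(L\times B).$$
For $a\in A$ the set $D\cap(\{a\}\times L)$ is a discrete subset of a copy of $L$, so it is countable by Step 3; similarly $D\cap(L\times\{b\})$ is countable for $b\in B$. As $A$ and $B$ are countable, $D$ is countable.

**Step 5: the whole square.** $X\times X$ is the union of $L\times L$, $\{\infty\}\times L$, $L\times\{\infty\}$ and the point $(\infty,\infty)$. The second and third pieces are copies of $L$. A discrete subset of $X\times X$ meets each piece in a discrete set, which is countable by Steps 3 and 4. $\blacksquare$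

Being compact, this $X$ satisfies the definition of a Lindelöf $\Sigma$-space, with $\mathcal F=\mathcal C=\{X\}$, and all discrete subsets of $X\times X$ are $\omega$-dominated because they are countable. Every nonempty open subset of $X$ contains a cocountable subset of $L$, so any two of them meet. Hence no two distinct points have disjoint neighborhoods, and the recursion of Lemma 2 could not choose even its first pair $(U_\alpha,V_\alpha)$.
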